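# Row reduction over Laurent polynomials: $SL_2(\mathbb Z[t,t^{-1}])$ is finitely generated

## 1. Row reduction, and a column where division stalls

Let $R=\mathbb Z[t,t^{-1}]$ and $\tau=t^{-1}$. Write $E_{12}(a)=\begin{pmatrix}1&a\\0&1\end{pmatrix}$, $E_{21}(a)=\begin{pmatrix}1&0\\a&1\end{pmatrix}$, and for a commutative ring $S$ let $E_2(S)\subseteq SL_2(S)$ be the subgroup generated by these matrices with $a\in S$. Question 1' in the report "Arithmetic aspects of algebraic groups" (http://www.birs.ca/workshops/2022/22w5161/report22w5161.pdf) asks whether $SL_2(R)$ is finitely generated.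

The answer one would first guess is yes, for the simplest possible reason. Row operations ought to reduce every matrix of $SL_2(R)$ to the identity, so that $SL_2(R)=E_2(R)$, and $E_2(R)$ is easily seen to be finitely generated. We shall prove this guess.

**Theorem A.** $SL_2(R)=E_2(R)$. It is generated by $E_{12}(1),E_{21}(1),E_{12}(t),E_{12}(t^{-1})$. In particular $SL_2(\mathbb Z[t,t^{-1}])$ is finitely generated.

**Theorem B** (a supplement, not needed for the question)**.** For every subring $A\subseteq\mathbb Q$, $SL_2(A[t,t^{-1}])=E_2(A[t,t^{-1}])$. This group is finitely generated if and only if only finitely many primes are invertible in $A$.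

A column is *unimodular* over a ring if its coordinates generate the unit ideal. Let $e_1,e_2$ be the standard basis. For a unit $\epsilon$ of a ring $S$ put
$$w(\epsilon)=E_{12}(\epsilon)E_{21}(-\epsilon^{-1})E_{12}(\epsilon)=\begin{pmatrix}0&\epsilon\\-\epsilon^{-1}&0\end{pmatrix},\qquad \mathrm{diag}(\epsilon,\epsilon^{-1})=w(\epsilon)w(1)^{-1}. \tag{1}$$

**Lemma 1.** (i) $\mathrm{diag}(\epsilon,\epsilon^{-1})\in E_2(S)$ for every unit $\epsilon$ of $S$. (ii) If every unimodular column over $S$ lies in $E_2(S)e_1$, then $SL_2(S)=E_2(S)$. (iii) $E_2(R)$ is generated by $E_{12}(1),E_{21}(1),E_{12}(t),E_{12}(t^{-1})$.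

*Proof.* (i) is (1). (ii) Let $g\in SL_2(S)$. Its first column $ge_1$ is unimodular, so $ge_1=\gamma e_1$ with $\gamma\in E_2(S)$. Then $\gamma^{-1}g$ fixes $e_1$ and has determinant $1$, so it is $E_{12}(r)$ for some $r\in S$, and $g=\gamma E_{12}(r)\in E_2(S)$.

(iii) Let $G$ be the group generated by the four matrices. Then $w(1)\in G$, and $w(1)E_{12}(x)w(1)^{-1}=E_{21}(-x)$, so $E_{21}(t^{\pm1})\in G$. Hence $w(t)\in G$ and $h=\mathrm{diag}(t,t^{-1})=w(t)w(1)^{-1}\in G$. Since $hE_{12}(x)h^{-1}=E_{12}(t^2x)$, starting from $x=1$ and $x=t$ we get all $E_{12}(t^n)$, $n\in\mathbb Z$, and by conjugation with $w(1)$ all $E_{21}(t^n)$. As $E_{12}(a)E_{12}(b)=E_{12}(a+b)$, and likewise for $E_{21}$, these generate $E_2(R)$. $\square$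

So Theorem A says: every unimodular column over $R$ lies in $E_2(R)e_1$. Let us test this by hand.

*First entry a prime $p$.* Let $(p,f)^T$ be unimodular. Then $f$ is a unit modulo $p$, that is, a unit of $\mathbb F_p[t,\tau]$, so $f\equiv ct^k$ modulo $p$ with an integer $c$ prime to $p$. Subtracting a multiple of the first entry from the second, we reach $(p,ct^k)^T$. Let $\delta\in SL_2(\mathbb Z)$ have first column $(p,c)^T$ and let $d=\mathrm{diag}(1,t^k)$. Then $(p,ct^k)^T=d\delta d^{-1}e_1$. By Euclid's algorithm $SL_2(\mathbb Z)=E_2(\mathbb Z)$, and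
$$dE_{12}(q)d^{-1}=E_{12}(qt^{-k}),\qquad dE_{21}(q)d^{-1}=E_{21}(qt^{k}), \tag{2}$$
so $d\delta d^{-1}\in E_2(R)$.

*The column $(4,1+2t)^T$.* It is unimodular, since $(1+2t)(1-2t)=1-4t^2$. The lowest coefficient of $1+2t$ is $1$, so we can divide by it from below:
$$\begin{pmatrix}4\\1+2t\end{pmatrix}\xrightarrow{E_{12}(-2\tau)}\begin{pmatrix}-2\tau\\1+2t\end{pmatrix}\xrightarrow{E_{21}(t^2)}\begin{pmatrix}-2\tau\\1\end{pmatrix}\xrightarrow{E_{12}(2\tau)}\begin{pmatrix}0\\1\end{pmatrix}\xrightarrow{w(1)}\begin{pmatrix}1\\0\end{pmatrix}.$$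

*The column $(4,f)^T$ with $f=2\tau+1+2t$.* Put $h=t+\tau$, so $f=1+2h$ and $f^2-4(h+h^2)=1$: the column is unimodular. Let the width of a nonzero Laurent polynomial be its highest degree minus its lowest. Division tries to lower the width of an entry by adding a multiple of the other one. Here this fails at once. The first entry has width $0$, and $4+af$ is never $0$, because $af$ has width at least $2$ when $a\ne0$. The entry $f+4a$ always has coefficients $\equiv2$ modulo $4$ at $t$ and $\tau$, so its width is at least $2$. Both end coefficients of $f$ are non-units, and $4$ does not divide them.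

So the Euclidean approach stops exactly where one has to divide by a non-unit integer. Over $\mathbb Q$ this obstacle is absent, and we start again from there.

## 2. Planes that carry rational row operations

Let $R_{\mathbb Q}=\mathbb Q[t,t^{-1}]$, $K=\mathbb Q(t)$, and $L=R^2$ (columns). We write $\det(x,y)$ for the determinant of the matrix with columns $x,y$. Recall that $R^*=\{\pm t^k\}$ and $R_{\mathbb Q}^*=\{qt^k:q\in\mathbb Q^*\}$.

The ring $R_{\mathbb Q}$ is Euclidean (divide using widths), so $SL_2(R_{\mathbb Q})=E_2(R_{\mathbb Q})$. Since $E_{12}$ and $E_{21}$ are additive in their argument, every column $s$ that is unimodular over $R_{\mathbb Q}$ has the form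
$$s=g_1g_2\cdots g_re_1,\qquad g_i=E_{12}(qt^{-n})\ \text{or}\ E_{21}(qt^n)\quad(q\in\mathbb Q,\ n\in\mathbb Z).$$
Such a $g_i$ maps the two-dimensional $\mathbb Q$-space $W_n=\mathbb Qe_1+\mathbb Qt^ne_2$ to itself, because $E_{12}(qt^{-n})t^ne_2=t^ne_2+qe_1$ and $E_{21}(qt^n)e_1=e_1+qt^ne_2$. Hence $g_1\cdots g_{i-1}e_1$ and $g_1\cdots g_ie_1$ both lie in the plane $g_1\cdots g_{i-1}W_n$. So $s$ is joined to $e_1$ by a finite chain of $\mathbb Q$-planes. The denominators now show up in how these planes sit relative to $L$. Our plan is to attach to each plane a positive integer $c(V)$ measuring this. We shall show that links through planes of complexity $C\ge2$ can be replaced by links through planes of smaller complexity, and that links through planes with $c(V)=1$ are made by elementary matrices over $R$.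

**Definition (frame).** A *frame* is a two-dimensional $\mathbb Q$-subspace $V\subset R_{\mathbb Q}^2$ with $R_{\mathbb Q}V=R_{\mathbb Q}^2$. Equivalently, $V=\mathbb Qx+\mathbb Qy$ with $\det(x,y)\in\mathbb Q^*t^k$ for some $k$. The integer $k=k(V)$ depends only on $V$.

A $\mathbb Q$-basis of a frame is thus an $R_{\mathbb Q}$-basis of $R_{\mathbb Q}^2$ and a $K$-basis of $K^2$. Put $\omega=\omega_V=t^{-k}\det$, a nondegenerate alternating form $V\times V\to\mathbb Q$. We have $R_{\mathbb Q}^2=\bigoplus_jVt^j$, and we write $z=\sum z_jt^j$ with $z_j\in V$; call $z_0$ the *($V$-)constant term* of $z$. Let $V[t]=\bigoplus_{j\ge0}Vt^j$, $V[\tau]=\bigoplus_{j\le0}Vt^j$, and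
$$A=L\cap V[t],\quad B=L\cap V[\tau],\quad B^+=L\cap\tau V[\tau],\quad M=L\cap V,$$
$$\Lambda^0=\{z_0:z\in A\},\qquad\Lambda^\infty=\{z_0:z\in B\},\qquad c(V)=|L/(A\oplus B^+)|.$$
Clearly $M\subset\Lambda^0\cap\Lambda^\infty$. The number $c(V)$, the *complexity*, counts how far $L$ is from splitting into nonnegative and negative parts along $V$. A subscript such as $\Lambda^0_V$ is added when several frames are in play.

A *lattice* in $V$ is a subgroup with a $\mathbb Z$-basis that is a $\mathbb Q$-basis of $V$. It has *covolume one* if its $\mathbb Z$-bases satisfy $\omega(b_1,b_2)=\pm1$. In such a lattice $\Lambda$ the form $\omega$ takes integral values, two vectors with $\omega=\pm1$ form a basis, and $\omega(v,\Lambda)=\mathbb Z$ for every primitive $v\in\Lambda$ (complete $v$ to a basis). If one covolume-one lattice contains another, they are equal.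

**Example 1.** For $W_0=\mathbb Qe_1+\mathbb Qe_2$ we have $A=\mathbb Z[t]^2$ and $B^+=\tau\mathbb Z[\tau]^2$, so $c=1$ and $M=\Lambda^0=\Lambda^\infty=\mathbb Z^2$. Likewise $c(W_n)=1$, with all three lattices equal to $\mathbb Ze_1+\mathbb Zt^ne_2$.

**Example 2.** Let $F=\mathbb Qx+\mathbb Qy$ with $x=(1,t/2)^T$, $y=e_2$. Then $k=0$ and $\omega(x,y)=1$. For $(p,q)^T\in L$ we have $(p,q)^T=px+(q-pt/2)y$. It lies in $A$ iff $p,q\in\mathbb Z[t]$, so $\Lambda^0=\mathbb Zx+\mathbb Zy$. It lies in $B$ iff $p\in\mathbb Z[\tau]$, $q_1=p_0/2$ and $q_n=0$ for $n\ge2$; the constant term is then $p_0x+(q_0-p_{-1}/2)y$ with $p_0$ even, so $\Lambda^\infty=2\mathbb Zx+\frac12\mathbb Zy$. Further $M=2\mathbb Zx+\mathbb Zy$. The elements of $B^+$ have $p\in\tau\mathbb Z[\tau]$, $q_0=p_{-1}/2$ and $q_n=0$ for $n\ge1$. So $(p,q)^T\in A\oplus B^+$ iff $p_{-1}$ is even, and $c(F)=2$.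

**Example 3.** Let $F'=\mathbb Qx+\mathbb Qy$ with $x=(1,(t+\tau)/2)^T$, $y=e_2$; again $k=0$, $\omega(x,y)=1$, and $(p,q)^T=px+(q-p(t+\tau)/2)y$. It lies in $A$ iff $p\in\mathbb Z[t]$, $q_{-1}=p_0/2$, and $q_n=0$ for $n\le-2$; the constant term is $p_0x+(q_0-p_1/2)y$. It lies in $B$ iff $p\in\mathbb Z[\tau]$, $q_1=p_0/2$, and $q_n=0$ for $n\ge2$; the constant term is $p_0x+(q_0-p_{-1}/2)y$. Hence $\Lambda^0=\Lambda^\infty=2\mathbb Zx+\frac12\mathbb Zy$, while $M=2\mathbb Zx+\mathbb Zy$. The elements of $B^+$ have $p\in\tau\mathbb Z[\tau]$, $q_0=p_{-1}/2$, $q_n=0$ for $n\ge1$. So $(p,q)^T\in A\oplus B^+$ iff $p_0$ and $p_{-1}$ are even, and $c(F')=4$. The stalled column of Section 1 is $4x+y\in F'$.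

In both examples $\Lambda^0,\Lambda^\infty$ have covolume one. This is a general fact, and everything later rests on it.

**Lemma 2.** Let $V$ be a frame.

(i) $M,\Lambda^0,\Lambda^\infty$ are lattices in $V$, and $\Lambda^0,\Lambda^\infty$ have covolume one.

(ii) $c(V)$ is finite, and $c(V)\Lambda^0\subset M$, $c(V)\Lambda^\infty\subset M$.

(iii) If $c(V)=1$, a $\mathbb Z$-basis of $M$ is an $R$-basis of $L$.

(iv) Replacing $V$ by $tV$ multiplies $M,\Lambda^0,\Lambda^\infty$ by $t$ and does not change $c$; moreover $\omega_{tV}(tx,ty)=\omega_V(x,y)$.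

*Proof.* **Step 1: lattices and finiteness.** The purpose is to bound denominators. Clearing denominators, choose a $\mathbb Q$-basis $x,y\in V\cap L$ of $V$, so that $\det(x,y)=ct^k$ with $c\in\mathbb Z\setminus\{0\}$. If $z=\alpha x+\beta y\in L$ with $\alpha,\beta\in R_{\mathbb Q}$, then $\det(z,y)=\alpha ct^k$ and $\det(x,z)=\beta ct^k$ lie in $R$, so $c\alpha,c\beta\in R$. Hence $M,\Lambda^0,\Lambda^\infty$ lie between $\mathbb Zx+\mathbb Zy$ and $c^{-1}(\mathbb Zx+\mathbb Zy)$, and they are lattices. Also $cz=(c\alpha)x+(c\beta)y\in A\oplus B^+$: split $c\alpha,c\beta\in R$ into their parts of nonnegative and negative degree. So $L/(A\oplus B^+)$ is killed by $c$. It is finitely generated, because $t^ne_j\in A$ for $n\gg0$ and $t^ne_j\in B^+$ for $n\ll0$. So it is finite.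

**Step 2: the covolume of $\Lambda^0$ is one.** We pass to power series, where $A$ becomes a free module whose determinant must be a unit. Since $x,y$ is a $\mathbb Q((t))$-basis of $\mathbb Q((t))^2$, every vector there is uniquely $\sum_{j\ge j_0}v_jt^j$ with $v_j\in V$. Let $V[[t]]$ be the set of those with $v_j=0$ for $j<0$, and $\hat A=\mathbb Z((t))^2\cap V[[t]]$.

The constant terms of elements of $\hat A$ are exactly $\Lambda^0$. Indeed, given $\hat x\in\hat A$, cut off its standard coordinates in degrees $>n$. For $n$ large, the part cut off lies in $tV[[t]]$, because $e_1,e_2\in t^{-N}V[[t]]$ for some $N$. So the rest lies in $L\cap V[[t]]=L\cap V[t]=A$ and has the same constant term. Conversely $A\subset\hat A$.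

Choose $a_1,a_2\in A$ whose constant terms $a_{1,0},a_{2,0}$ are a basis of $\Lambda^0$. For $\hat x\in\hat A$ there are integers $n_1,n_2$ with $\hat x-n_1a_1-n_2a_2\in\hat A\cap tV[[t]]=t\hat A$; repeating this, $\hat A=\mathbb Z[[t]]a_1+\mathbb Z[[t]]a_2$. As $t^Ne_j\in\hat A$ for large $N$, both $e_1$ and $e_2$ are $\mathbb Z((t))$-combinations of $a_1,a_2$. So the matrix $(a_1\,a_2)$ has an inverse over $\mathbb Z((t))$, $\det(a_1,a_2)$ is a unit of $\mathbb Z((t))$, and its lowest coefficient is $\pm1$. But $\det(a_1,a_2)=t^k(\omega(a_{1,0},a_{2,0})+\text{terms of higher degree})$ with $\omega(a_{1,0},a_{2,0})\neq0$. Hence $\omega(a_{1,0},a_{2,0})=\pm1$. For $\Lambda^\infty$ interchange $t$ and $\tau$.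

**Step 3: (ii) and (iii).** We extract a single coefficient. Let $C=c(V)$ and $y\in L$. As $Cy\in A\oplus B^+$, its nonnegative part $C\sum_{j\ge0}y_jt^j$ lies in $L$. Applying this to $\tau y$ and multiplying by $t$, $C\sum_{j\ge1}y_jt^j\in L$. The difference is $Cy_0\in L\cap V=M$, which proves (ii). If $C=1$, then $y_0\in M$ for all $y\in L$; applied to all $t^{-j}y$ this gives $y_j\in M$, so $L=\bigoplus_jMt^j$, which is (iii).

(iv) is clear, as $tL=L$ and $k(tV)=k(V)+2$. $\square$

## 3. Tilting a frame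

For a line $l\subset V$ (a one-dimensional $\mathbb Q$-subspace) let $x_0(l)$ and $x_\infty(l)$ be generators, up to sign, of $\Lambda^0\cap l$ and $\Lambda^\infty\cap l$. Call $l$ *balanced* if $x_0(l)=\pm x_\infty(l)$, and *unbalanced* otherwise. In Example 2 the line $\mathbb Qx$ is unbalanced ($x_0=\pm x$, $x_\infty=\pm2x$), and so is $\mathbb Qy$ ($x_0=\pm y$, $x_\infty=\pm y/2$). The line of $2x+y$ is balanced, since $2x+y=1\cdot2x+2\cdot\frac12y$ is primitive in both lattices. In Example 3 all lines are balanced.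

Given two lines in a frame, we can multiply one of them by $t$ and obtain a new frame that still links the two. The next lemma computes its complexity.

**Lemma 3.** Let $l\ne l'$ be lines in $V$, $v=x_0(l)$, $u=x_\infty(l')$. Then $V''=\mathbb Qv+\mathbb Qtu$ is a frame with $k(V'')=k(V)+1$, $\omega_{V''}(v,tu)=\omega(v,u)$, and
$$c(V'')=c(V)\,|\omega(v,u)|. \tag{3}$$
If moreover $|\omega(v,u)|=1$, there are $\theta,\theta'\in\mathbb Q$ with
$$\Lambda^0_{V''}=\mathbb Z\,tu+\mathbb Z(v+\theta tu),\qquad\Lambda^\infty_{V''}=\mathbb Zv+\mathbb Z(tu+\theta'v), \tag{4}$$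
and $C\theta,C\theta'\in\mathbb Z$ for $C=c(V)=c(V'')$.

*Proof.* **Step 1: the formula (3).** We compare $V$ and $V''$ through a common group $H$. Since $\det(v,tu)=t^{k+1}\omega(v,u)$ and $\omega(v,u)\ne0$, $V''$ is a frame with the stated $k$ and $\omega$. As $V=\mathbb Qv+\mathbb Qu$,
$$V''[t]=\mathbb Q[t]v+\mathbb Q[t]tu=\{x\in V[t]:x_0\in l\},\qquad\tau V''[\tau]=\tau\mathbb Q[\tau]v+\mathbb Q[\tau]u=\{x\in V[\tau]:x_0\in l'\}.$$
So with $A_l=\{x\in A:x_0\in l\}$ and $B_{l'}=\{x\in B:x_0\in l'\}$ we have $c(V'')=|L/(A_l\oplus B_{l'})|$. Let $H=L/(A_l\oplus B^+)$.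

Since $A/A_l\cong\Lambda^0/\mathbb Zv\cong\mathbb Z$ via $x\mapsto\omega(v,x_0)$ (covolume one and $v$ primitive), there is $a\in A$ with $\omega(v,a_0)=1$ and $A=A_l+\mathbb Za$. So $c(V)=|H/\mathbb Za|$. Since $B_{l'}/B^+\cong\Lambda^\infty\cap l'=\mathbb Zu$, there is $b\in B$ with $b_0=u$ and $B_{l'}=B^++\mathbb Zb$. So $c(V'')=|H/\mathbb Zb|$.

The map $\varphi(x)=\omega(v,x_0)$ vanishes on $A_l$ and on $B^+$, so it is defined on $H$, and $\varphi(a)=1$, $\varphi(b)=\omega(v,u)\ne0$. Let $T=\ker\varphi\subset H$. As $\mathbb Za\cap T=0$ and $H/\mathbb Za$ is finite, $T$ is finite. The group $\varphi(H)\subset\mathbb Q$ contains $\mathbb Z$ with finite index, so it is infinite cyclic. The kernel of $H/\mathbb Za\to\varphi(H)/\mathbb Z$ is $(T+\mathbb Za)/\mathbb Za\cong T$, so $|H/\mathbb Za|=|T|\,[\varphi(H):\mathbb Z]$. In the same way $|H/\mathbb Zb|=|T|\,[\varphi(H):\omega(v,u)\mathbb Z]$. Dividing gives (3).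

**Step 2: the lattices when $|\omega(v,u)|=1$.** We exhibit two vectors with $\omega_{V''}=\pm1$ in each of the two lattices of $V''$.

- As $v$ is primitive in $\Lambda^0$, there is $a\in A$ with $\omega(v,a_0)=\omega(v,u)$, i.e. $a_0=u+qv$, $q\in\mathbb Q$. Write $a=\alpha v+\beta u$ with $\alpha,\beta\in\mathbb Q[t]$ and $\beta_0=1$. Then $ta=t\alpha v+\beta\,tu\in L\cap V''[t]$ has $V''$-constant term $tu$.
- There is $x\in A$ with $x_0=v$. Write $x=v+t(\alpha v+\theta u)+\cdots$, the dots lying in $t^2V[t]$. It lies in $V''[t]$ with $V''$-constant term $v+\theta tu$.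
- As $u$ is primitive in $\Lambda^\infty$, there is $b\in B$ with $\omega(b_0,u)=\omega(v,u)$, i.e. $b_0=v+qu$, $q\in\mathbb Q$. Since $u=\tau\cdot tu$, it lies in $V''[\tau]$ with $V''$-constant term $v$.
- There is $y\in B$ with $y_0=u$. Write $y=u+\tau(\alpha u+\theta'v)+\cdots$, the dots lying in $\tau^2V[\tau]$. Then $ty\in L\cap V''[\tau]$ has $V''$-constant term $tu+\theta'v$.

The first two vectors lie in $\Lambda^0_{V''}$ and have $\omega_{V''}=\pm1$; the last two do the same in $\Lambda^\infty_{V''}$. Both lattices have covolume one, so (4) follows.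

**Step 3: denominators.** Here $c(V'')=C$ by (3). Since $v\in\Lambda^\infty_{V''}$, Lemma 2(ii) gives $Cv\in M_{V''}\subset\Lambda^0_{V''}$. As $Cv=C(v+\theta tu)-C\theta\,tu$, $C\theta\in\mathbb Z$. Likewise $tu\in\Lambda^0_{V''}$ gives $Ctu\in\Lambda^\infty_{V''}$, so $C\theta'\in\mathbb Z$. $\square$

**Example 2, continued.** In $F$ take $v=x_0(\mathbb Qx)=x$ and $u=x_\infty(\mathbb Qy)=\frac12y$. Then $\omega(v,u)=\frac12$, so $V''=\mathbb Qx+\mathbb Qty$ has complexity $1$. Indeed it is $\mathbb Q(1,t/2)^T+\mathbb Q(0,t)^T=W_1$. Next, $4x+y=(4,1+2t)^T$ has $x_\infty=2x+\frac12y$, and $\omega(x,2x+\frac12y)=\frac12$ again. So the columns $(4,1+2t)^T$, $(2,t)^T$, $e_2$ are linked by two frames of complexity $1$ instead of the frame $F$ of complexity $2$.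

So pairs of lines with $|\omega(x_0(l),x_\infty(l'))|<1$ are the ones that help. In $F'$ there are none: $\Lambda^0=\Lambda^\infty$ has covolume one, all values of $\omega$ on it are integers, and a single tilt never lowers the complexity. Tilting alone therefore stops at balanced lines, and Section 7 has to deal with this.

## 4. Cusps, their norm, and a lower bound for the complexity

**Definition (cusp).** A *cusp* is a line $\xi\subset K^2$ (a one-dimensional $K$-subspace). As $R$ is a UFD, $L\cap\xi=Rs$ with $s$ *primitive* (its coordinates have gcd $1$), unique up to $R^*$. Put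
$$I=I_s=\{\det(s,x):x\in L\},\qquad N(\xi)=|R/I_s|.$$

Thus $I_s$ is the ideal generated by the coordinates of $s$, and $N(\xi)=1$ iff $s$ is unimodular over $R$. For instance $N(K(2,1+t)^T)=|R/(2,1+t)|=|\mathbb F_2|=2$, and $N(K(2,t+\tau)^T)=|\mathbb F_2[t,\tau]/(1+t)^2|=4$.

*The norm is finite.* By Gauss's lemma the coordinates of $s$ are coprime in the PID $R_{\mathbb Q}$, so $s$ is unimodular over $R_{\mathbb Q}$, and clearing denominators $I$ contains an integer $n\ge1$. For each prime $p\mid n$ we have $s\not\equiv0$ modulo $p$, so $R/(p,I)$ is a quotient of $\mathbb F_p[t,\tau]$ by a nonzero ideal, hence finite. Write $n=p_1\cdots p_r$ and filter $R/I$ by the subgroups $p_1\cdots p_i(R/I)$. Each subquotient is a quotient of some $R/(p_i,I)$, so $R/I$ is finite.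

For a frame $V$ let $P(V)=\{Kl:l\subset V\text{ a line}\}$. The map $l\mapsto Kl$ is injective, since a $\mathbb Q$-basis of $V$ is $K$-independent, and $P(tV)=P(V)$. We also need:
$$\text{if }M\cap l=\mathbb Zs,\text{ then }s\text{ is primitive in }L. \tag{5}$$
Indeed, let $s=gs'$ with $g\in R$, $s'\in L$. As $s$ is part of an $R_{\mathbb Q}$-basis, $g\in R_{\mathbb Q}^*$, so $g=ct^m$ with $c\in\mathbb Z\setminus\{0\}$. Then $s/c=t^ms'\in L\cap l=M\cap l=\mathbb Zs$, so $c=\pm1$ and $g\in R^*$.

**Coordinates at a cusp.** Fix a primitive $s\in\xi$ and $w_0\in R_{\mathbb Q}^2$ with $\det(s,w_0)=1$; this exists because $s$ is unimodular over $R_{\mathbb Q}$. Let $V$ be a frame and $l\subset V$ a line with $Kl=\xi$. By (5) a generator of $M\cap l$ is $\pm t^js$ for some $j$. After multiplying $V$ by a power of $t$ we may assume $s\in V$ and $M\cap l=\mathbb Zs$. Choose $w\in V$ with $\omega(s,w)=1$, i.e. $\det(s,w)=t^k$, $k=k(V)$. Then $\det(s,w-t^kw_0)=0$, so $w=t^k(w_0+fs)$ with $f\in R_{\mathbb Q}$,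 and
$$V=V(k,f):=\mathbb Qs+\mathbb Qt^k(w_0+fs), \tag{6}$$
where $f$ matters only modulo $\mathbb Qt^{-k}$. Conversely, every $V(k,f)$ is a frame containing $s$, with $k(V(k,f))=k$ and $M\cap\mathbb Qs=\mathbb Zs$.

Write $x\in L$ as $x=\alpha s+\beta w_0$ with $\alpha\in R_{\mathbb Q}$ and $\beta=\det(s,x)\in I$. The kernel of the surjection $L\to I$, $x\mapsto\beta$, is $L\cap\xi=Rs$. So the class $\psi(\beta)$ of $\alpha$ in $R_{\mathbb Q}/R=(\mathbb Q/\mathbb Z)[t,\tau]$ depends only on $\beta$, every representative of $\psi(\beta)$ occurs as $\alpha$ for some $x$ over $\beta$, and $\psi:I\to R_{\mathbb Q}/R$ is $R$-linear. In terms of $w=t^k(w_0+fs)$,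
$$x=(\alpha-\beta f)s+t^{-k}\beta\,w. \tag{7}$$

**Lemma 4.** Let $V$ be a frame, $l\subset V$ a line, $\xi=Kl$, $N=N(\xi)$, and let $s$ generate $M\cap l$. Then $c(V)=N\zeta_0\zeta_\infty$ with positive integers $\zeta_0,\zeta_\infty$ such that $\zeta_0=1$ iff $x_0(l)=\pm s$, and $\zeta_\infty=1$ iff $x_\infty(l)=\pm s$. Consequently $c(V)\ge N(\xi)$, with equality iff both $x_0(l)$ and $x_\infty(l)$ lie in $M$.

*Proof.* By Lemma 2(iv) we may use the coordinates (6), (7).

**Step 1: the product formula.** We push $A\oplus B^+$ forward to $I$ and count. Since $s\in V\cap L$, splitting by degree gives $Rs\subset A\oplus B^+$. So $L/(A\oplus B^+)$ is $I$ modulo the image of $A\oplus B^+$. By (7), and since $\alpha$ may be any representative of $\psi(\beta)$, the images of $A$ and $B^+$ are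
$$J_0=\{\beta\in I\cap t^k\mathbb Z[t]:(\psi(\beta)-\beta f)_{<0}=0\},\quad J_\infty=\{\beta\in I\cap t^{k-1}\mathbb Z[\tau]:(\psi(\beta)-\beta f)_{\ge0}=0\}. \tag{8}$$
Here $\beta f$ is read in $R_{\mathbb Q}/R$, and the subscripts denote the parts of negative and nonnegative degree. Hence $c(V)=[I:J_0\oplus J_\infty]$.

In the finite ring $R/I$ the unit $t$ has some finite order $m$ (take $m=1$ if $R/I=0$), so $\tau=t^{m-1}$ there. So $\mathbb Z[t]$ and $\mathbb Z[\tau]$, hence also $t^k\mathbb Z[t]$ and $t^{k-1}\mathbb Z[\tau]$, surject onto $R/I$. Therefore $I\cap t^k\mathbb Z[t]$ has index $N$ in $t^k\mathbb Z[t]$, and $I\cap t^{k-1}\mathbb Z[\tau]$ has index $N$ in $t^{k-1}\mathbb Z[\tau]$. Put $\zeta_0=[I\cap t^k\mathbb Z[t]:J_0]$ and $\zeta_\infty=[I\cap t^{k-1}\mathbb Z[\tau]:J_\infty]$. As $R=t^k\mathbb Z[t]\oplus t^{k-1}\mathbb Z[\tau]$,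
$$N\,c(V)=[R:I][I:J_0\oplus J_\infty]=[R:J_0\oplus J_\infty]=N\zeta_0\cdot N\zeta_\infty,$$
so $c(V)=N\zeta_0\zeta_\infty$.

**Step 2: $\zeta_0=1$ iff $x_0(l)=\pm s$.** Since $s\in M\subset\Lambda^0$, $x_0(l)=\pm s/e$ with an integer $e\ge1$. Take $x\in A$ with $x_0=s/e$. By (7), $\alpha-\beta f\in\frac1e+t\mathbb Q[t]$ and $t^{-k}\beta\in t\mathbb Q[t]$. So $\tau\beta\in I\cap t^k\mathbb Z[t]$ and $(\psi(\tau\beta)-\tau\beta f)_{<0}=\frac1e\tau$. If $\zeta_0=1$, this class is zero, so $e=1$. Conversely, if $\zeta_0\ne1$, choose $\beta\in I\cap t^k\mathbb Z[t]$ with $(\psi(\beta)-\beta f)_{<0}=\sum_{j=1}^nq_j\tau^j$, $n\ge1$, $q_n\ne0$ in $\mathbb Q/\mathbb Z$. Then $t^n\beta\in J_0\cap t^{k+1}\mathbb Z[t]$ lifts to $x\in A$ with $x_0=\tilde q_ns$, where $\tilde q_n\in\mathbb Q$ represents $q_n$. So $\tilde q_n\notin\mathbb Z$ and $x_0(l)\ne\pm s$.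

**Step 3: $\zeta_\infty=1$ iff $x_\infty(l)=\pm s$.** Let $x_\infty(l)=\pm s/e$ and take $x\in B$ with $x_0=s/e$. Then $\alpha-\beta f\in\frac1e+\tau\mathbb Q[\tau]$ and $t^{-k}\beta\in\tau\mathbb Q[\tau]$, so $\beta\in I\cap t^{k-1}\mathbb Z[\tau]$ and $(\psi(\beta)-\beta f)_{\ge0}=\frac1e$. If $\zeta_\infty=1$, then $e=1$. Conversely, let $\beta\in I\cap t^{k-1}\mathbb Z[\tau]$ have $(\psi(\beta)-\beta f)_{\ge0}=\sum_{j=0}^nq_jt^j$ with $q_n\ne0$. Then $\tau^n\beta\in I\cap t^{k-1}\mathbb Z[\tau]$ lifts to $x\in B$ with $x_0=\tilde q_ns$, $\tilde q_n\notin\mathbb Z$, so $x_\infty(l)\ne\pm s$.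

**Step 4: the last assertion.** As $M\cap l=\mathbb Zs$ and $x_0(l)=\pm s/e$, we have $x_0(l)\in M$ iff $x_0(l)=\pm s$; likewise for $x_\infty(l)$. Now use the product formula. $\square$

Call $l$ (or $Kl$) *low in $V$* if $N(Kl)<c(V)$. Lemma 4 has two consequences, which we shall use constantly.
$$\text{Unbalanced lines are low.} \tag{9}$$
Indeed, if $x_0(l),x_\infty(l)\in M$, then both equal $\pm$ the generator of $M\cap l$, because $M\subset\Lambda^0\cap\Lambda^\infty$.
$$\text{If }l\text{ is balanced and low, then }x_0(l)=\pm x_\infty(l)=\pm s/e\text{ with }M\cap l=\mathbb Zs\text{ and }e\ge2. \tag{10}$$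
Indeed $e=1$ would put both generators in $M$.

In $F$ (with $c=2$) the balanced line of $2x+y=(2,1+t)^T\in M$ is not low, and its norm is $2$. In $F'$ (with $c=4$) the line of $2x=(2,t+\tau)^T\in M$ has norm $4$. But $e_2=y$ and $4x+y=(4,2\tau+1+2t)^T$ have norm $1$, with $x_0=\pm\frac12y$ and $x_0=\pm\frac12(4x+y)$: they are balanced and low with $e=2$.

## 5. Frames that are tight at a given cusp

When we later lower the complexity bound from $C$ to $C-1$, cusps of norm exactly $C$ have to be bypassed. A frame of complexity $C$ through such a cusp is tight: $c(V)=N(\xi)$. The next lemma says that all tight frames at $\xi$ hang together through cusps of smaller norm.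

**Lemma 5.** Let $V,V'$ be frames with $\xi\in P(V)\cap P(V')$ and $c(V)=c(V')=N(\xi)\ge2$. Then there are frames $V_0,\dots,V_r$ with $V_0=t^aV$, $V_r=t^{a'}V'$, $c(V_j)=N(\xi)$, $\xi\in P(V_j)$, such that for each $j<r$ either $V_j=V_{j+1}$, or $V_j$ and $V_{j+1}$ have a common cusp of norm $<N(\xi)$.

*Proof.* Use the coordinates (6), (7) at $\xi$, with $s,w_0$ fixed; put $N=N(\xi)$ and let $m$ be as in the proof of Lemma 4, so $1-t^m\in I$.

**Step 1: tightness in coordinates.** We turn the conditions $\zeta_0=\zeta_\infty=1$ into conditions on single coefficients of $f$. Put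
$$\varphi_0=\psi(1-t^m)\sum_{j\ge0}t^{jm}\in(\mathbb Q/\mathbb Z)((t)),\qquad\varphi_\infty=-\psi(1-t^m)\sum_{j\ge1}\tau^{jm}\in(\mathbb Q/\mathbb Z)((\tau)).$$
The two sums are the inverses of $1-t^m$ in $\mathbb Z((t))$ and (with the sign) in $\mathbb Z((\tau))$. For $\beta\in I$, linearity gives $(1-t^m)\psi(\beta)=\psi((1-t^m)\beta)=\beta\psi(1-t^m)$. So $\psi(\beta)=\beta\varphi_0$ in $(\mathbb Q/\mathbb Z)((t))$ and $\psi(\beta)=\beta\varphi_\infty$ in $(\mathbb Q/\mathbb Z)((\tau))$. I claim that for $V=V(k,f)$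
$$\zeta_0=1\iff f_n\equiv\varphi_{0,n}\ \forall n<-k,\qquad\zeta_\infty=1\iff f_n\equiv\varphi_{\infty,n}\ \forall n>-k, \tag{11}$$
congruences being modulo $\mathbb Z$.

"$\Leftarrow$": If $\varphi_0-f\in t^{-k}(\mathbb Q/\mathbb Z)[[t]]$ and $\beta\in I\cap t^k\mathbb Z[t]$, then $\psi(\beta)-\beta f=\beta(\varphi_0-f)$ has no negative part. If $\varphi_\infty-f\in t^{-k}(\mathbb Q/\mathbb Z)[[\tau]]$ and $\beta\in I\cap t^{k-1}\mathbb Z[\tau]$, then $\beta(\varphi_\infty-f)\in\tau(\mathbb Q/\mathbb Z)[[\tau]]$ has no nonnegative part.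

"$\Rightarrow$": If $\zeta_0=1$, use $\beta=t^k(1-t^m)\in I\cap t^k\mathbb Z[t]$: then $t^k(1-t^m)(\varphi_0-f)\in(\mathbb Q/\mathbb Z)[[t]]$, and multiplication by $(1-t^m)^{-1}\in\mathbb Z[[t]]$ gives $t^k(\varphi_0-f)\in(\mathbb Q/\mathbb Z)[[t]]$. If $\zeta_\infty=1$, use $\beta=t^{k-1}(1-\tau^m)=-t^{k-1-m}(1-t^m)\in I\cap t^{k-1}\mathbb Z[\tau]$ and multiply by $(1-\tau^m)^{-1}\in\mathbb Z[[\tau]]$: then $t^{k-1}(\varphi_\infty-f)\in\tau(\mathbb Q/\mathbb Z)[[\tau]]$.

Let $\mathcal M$ be the set of pairs $(k,f)$ satisfying both coefficient conditions in (11). By Lemma 4, $c(V(k,f))=N$ iff $(k,f)\in\mathcal M$.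

**Step 2: moves in $\mathcal M$.** We list changes that keep us in $\mathcal M$. Let $(k,f)\in\mathcal M$. We may change $f_{-k}$ arbitrarily: this stays in $\mathcal M$ and does not change $V(k,f)$. If $f_{-k}\equiv\varphi_{\infty,-k}$, then $(k+1,f)\in\mathcal M$. If $f_{-k}\equiv\varphi_{0,-k}$, then $(k-1,f)\in\mathcal M$. All these moves are reversible.

**Step 3: a move from $k$ to $k+1$ passes through a cusp of smaller norm.** Let $(k,f),(k+1,f)\in\mathcal M$. The frames $V=V(k,f)$ and $V(k+1,f)$ share the cusp $\xi_1=K(w_0+fs)$; we show $N(\xi_1)<N$. Put $w'=t^k(w_0+fs)$ and $l'=\mathbb Qw'$. By Lemma 4, $x_0(\mathbb Qs)=\pm s$. Lemma 3, applied in $V$ to $\mathbb Qs$ and $l'$, concerns the frame $\mathbb Qs+\mathbb Qtw'=V(k+1,f)$ and gives $N=N|\omega(s,x_\infty(l'))|$. Since $\omega(s,w')=1$, $x_\infty(l')=\pm w'$. By Lemma 4 for $l'$, $N(\xi_1)\le c(V)=N$. If equality held, then $w'\in M\subset L$, so $t^k=\det(s,w')\in I$ and $N=1$, contrary to $N\ge2$.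

**Step 4: any two elements of $\mathcal M$ are connected by moves.** We bring every element to a normal form. Fix lifts $g^0_n,g^\infty_n\in\mathbb Q$ of $\varphi_{0,n},\varphi_{\infty,n}$ with $g_n^0=0$ for $n\ll0$ and $g_n^\infty=0$ for $n\gg0$. Let $(k,f)\in\mathcal M$. First move up step by step to some $\kappa\gg0$; at each stage $(k',\cdot)$ first set the free coefficient at $-k'$ to $g^\infty_{-k'}$. Choose $\kappa$ so large that $f_n=g^0_n=0$ for $n<-\kappa$. Then move down step by step to some $\kappa'\ll0$; at each stage first set the free coefficient at $-k'$ to $g^0_{-k'}$. Here $\kappa'$ is taken so small that $\kappa'\le k$ and $f_n=0$ for $n>-\kappa'$; these coefficients were never touched.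

The final pair is $(\kappa',f')$ with $f'_n=g^0_n$ for $n<-\kappa'$ and $f'_n=0$ for $n>-\kappa'$, and the coefficient at $-\kappa'$ is irrelevant for the frame. So the final frame depends only on $\kappa'$ (and on $s,w_0$). For two given elements of $\mathcal M$ the same $\kappa'$ can be used, and moves are reversible. This connects them.

Apply this to the multiples $t^aV,t^{a'}V'$ that contain $s$. Along the chain all frames contain $s$ and have complexity $N$. Changing a free coefficient gives equal frames, and changing $k$ by one gives frames with a common cusp of norm $<N$ by Step 3. $\square$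

## 6. Unbalanced lines and Minkowski's theorem

By (3), two lines with $|\omega(x_0(l),x_\infty(l'))|<1$ are linked by a frame of smaller complexity. We now show that all unbalanced lines of a frame are connected by such pairs.

**Lemma 6.** Let $\Gamma\subset\mathbb R^2$ be a lattice of covolume $1$ with no nonzero point in $(-1,1)^2$. Then $(1,0)\in\Gamma$ or $(0,1)\in\Gamma$.

*Proof.* Minkowski's theorem for the boxes $|x_1|<1$, $|x_2|<1+\varepsilon$, of area $4(1+\varepsilon)>4$, gives nonzero points of $\Gamma$ in them. Letting $\varepsilon\to0$ and using discreteness, there is a nonzero point with $|x_1|<1$, $|x_2|\le1$. By hypothesis $|x_2|=1$, so up to sign it is $(a,1)$ with $|a|<1$. Similarly $(1,b)\in\Gamma$ with $|b|<1$. The determinant $ab-1$ is an integer in $(-2,0)$, so $ab=0$. $\square$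

**Lemma 7.** In a frame $V$, join unbalanced lines $l\ne l'$ by an edge if $|\omega(x_0(l),x_\infty(l'))|<1$ or $|\omega(x_\infty(l),x_0(l'))|<1$. The resulting graph on the set of all unbalanced lines is connected (or empty).

*Proof.* Statement and proof use only that $\Lambda^0,\Lambda^\infty$ are lattices of covolume one in $(V,\omega)$, so they are symmetric under interchange of $0$ and $\infty$.

**Step 1: types and heights.** We set up an induction. For unbalanced $l$ let $x(l)$ be the shorter of the two proportional vectors $x_0(l),x_\infty(l)$; the other one is $\pm x(l)/\lambda$ with $0<\lambda<1$. Say that $l$ has type $0$ or type $\infty$ according to whether $x(l)=x_0(l)$ or $x(l)=x_\infty(l)$. Fix an unbalanced line $l_*$. By symmetry let it have type $\infty$, and put $u_*=x_\infty(l_*)$, $x_0(l_*)=\pm\mu u_*$ with $\mu>1$. For unbalanced $l\ne l_*$ let $h(l)=|\omega(x(l),u_*)|>0$. Its values lie in $\frac1n\mathbb Z$ for some fixed $n\ge1$, so we may use induction on $h(l)$. It suffices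 to connect $l$ to $l_*$ directly, or to some unbalanced $l'\ne l_*$ with $h(l')<h(l)$.

We shall use the following computation. If $a\in V$ and $h=|\omega(a,u_*)|\ne0$, then the map $x\mapsto(\omega(a,x),\omega(x,u_*)/h)$ sends a covolume-one lattice of $(V,\omega)$ to a lattice of covolume $1$ in $\mathbb R^2$. Indeed, it sends the pair $(a,u_*)$, of $\omega$-volume $h$, to $(0,\pm1)$ and $(\pm h,0)$, of area $h$.

**Step 2: $l$ of type $\infty$.** We find a neighbor of smaller height. Let $u=x_\infty(l)=x(l)$, $x_0(l)=\pm u/\lambda$, and $h=h(l)$. Since $u,u_*\in\Lambda^\infty$, $h$ is a positive integer. Apply Lemma 6 to the image of $\Lambda^0$ under $x\mapsto(\omega(u,x),\omega(x,u_*)/h)$. If there were no nonzero $x\in\Lambda^0$ with $|\omega(u,x)|<1$ and $|\omega(x,u_*)|<h$, then some $x\in\Lambda^0$ would satisfy one of the following.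

- $\omega(u,x)=0$ and $|\omega(x,u_*)|=h$. Then $x=\pm u\in\Lambda^0$, impossible since $\Lambda^0\cap l$ is generated by $u/\lambda$ with $\lambda<1$.
- $\omega(x,u_*)=0$ and $|\omega(u,x)|=1$. Then $x=j\mu u_*$ with $j\in\mathbb Z$ and $|j|\mu h=1$, impossible since $\mu h>1$.

So such an $x$ exists; take it primitive in $\Lambda^0$ and let $l'=\mathbb Qx$. Then $l'\ne l$, since otherwise $x=\pm u/\lambda$ and $|\omega(x,u_*)|=h/\lambda>h$. Also $l'\ne l_*$, since otherwise $x=\pm\mu u_*$ and $|\omega(u,x)|=\mu h>1$. Now $0<|\omega(u,x)|<1$ and $u\in\Lambda^\infty$, so $x=\pm x_0(l')\notin\Lambda^\infty$, and $l'$ is unbalanced. It is adjacent to $l$, and $h(l')\le|\omega(x,u_*)|<h(l)$.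

**Step 3: $l$ of type $0$.** Let $v=x_0(l)=x(l)$, $x_\infty(l)=\pm v/\lambda$, and $h=h(l)=|\omega(v,u_*)|$.

If $h<1$, $l$ is adjacent to $l_*$.

If $h>1$, apply Lemma 6 to the image of $\Lambda^\infty$ under $x\mapsto(\omega(v,x),\omega(x,u_*)/h)$. If no nonzero $x\in\Lambda^\infty$ had $|\omega(v,x)|<1$ and $|\omega(x,u_*)|<h$, we would get $\pm v\in\Lambda^\infty$, impossible since $x_\infty(l)=\pm v/\lambda$; or $x=ju_*$ with $j\in\mathbb Z$ and $|j|h=1$, impossible since $h>1$. So $x$ exists; take it primitive in $\Lambda^\infty$ and let $l'=\mathbb Qx$. Then $l'\ne l$, since otherwise $|\omega(x,u_*)|=h/\lambda>h$; and $l'\ne l_*$, since otherwise $|\omega(v,x)|=|\omega(v,u_*)|=h>1$. As $0<|\omega(v,x)|<1$ and $v\in\Lambda^0$, we have $x\notin\Lambda^0$, so $l'$ is unbalanced. It is adjacent to $l$, and $h(l')\le|\omega(x,u_*)|<h(l)$.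

If $h=1$, choose $u_1\in\Lambda^\infty$ with $\omega(u_1,u_*)=1$. Since $|\omega(v,u_*)|=1$, some $x=u_1+ju_*$, $j\in\mathbb Z$, has $|\omega(v,x)|\le\frac12$. Here $\omega(x,u_*)=1$, so $x$ is primitive in $\Lambda^\infty$. If $x\in l$, then $x=\pm v/\lambda$ and $|\omega(x,u_*)|=1/\lambda>1$, a contradiction. So $0<|\omega(v,x)|<1$, hence $x\notin\Lambda^0$. The line $l'=\mathbb Qx\ne l_*$ is unbalanced, adjacent to $l$, and $h(l')\le1$. If $l'$ has type $0$, then $x_0(l')$ is strictly shorter than $x=\pm x_\infty(l')$, so $h(l')<1$ and $l'$ is adjacent to $l_*$. If $l'$ has type $\infty$, then $h(l')=1$, and Step 2 gives an unbalanced $l''\ne l_*$ adjacent to $l'$ with $h(l'')<1$. Lines of type $\infty$ have integral height $\ge1$, so $l''$ has type $0$ and is adjacent to $l_*$. $\square$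

## 7. Low lines of one frame

For $C\ge1$ let $\equiv_C$ be the equivalence relation on $\{\xi:N(\xi)\le C\}$ generated by: $\xi\equiv_C\xi'$ if $\xi,\xi'\in P(V)$ for some frame $V$ with $c(V)\le C$. (All cusps of such a $V$ have norm $\le C$ by Lemma 4.) In this section and in Lemmas 10 and 11 fix $C\ge2$, and write $\equiv$ for $\equiv_{C-1}$.

**Lemma 8.** If $c(V)=C$, then $Kl\equiv Kl'$ for all unbalanced lines $l,l'$ of $V$.

*Proof.* By Lemma 7 we may assume that $l,l'$ are adjacent, say $0<|\omega(x_0(l),x_\infty(l'))|<1$. Then the frame $V''$ of Lemma 3 has $c(V'')<C$ and contains both cusps. $\square$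

Balanced low lines remain, such as the lines of $e_2$ and of the stalled column in $F'$. Let us see by hand what can be done there.

**Example 3, continued.** In $F'$ put $v=2x+\frac12y=(2,\tau+\frac12+t)^T$ (half of the stalled column) and $u=\frac12y=\frac12e_2$. These are generators of their lines in $\Lambda^0=\Lambda^\infty$, and $\omega(v,u)=1$. The tilted frame $V^1=\mathbb Qa+\mathbb Qb$ with $a=v$, $b=tu=(0,t/2)^T$ still has complexity $4$. But its lattices have moved apart. One checks
$$\begin{pmatrix}2+t\\\tau+1\end{pmatrix}=\Bigl(1+\frac t2\Bigr)a+\Bigl(-\frac52-t\Bigr)b,\qquad\begin{pmatrix}1\\t\end{pmatrix}=\frac12a+\Bigl(1-\frac\tau2-\tau^2\Bigr)b.$$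
So $a-\frac52b\in\Lambda^0_{V^1}$ and $b+\frac12a\in\Lambda^\infty_{V^1}$, and by (4)
$$\Lambda^0_{V^1}=\mathbb Zb+\mathbb Z\bigl(a+\tfrac12b\bigr),\qquad\Lambda^\infty_{V^1}=\mathbb Za+\mathbb Z\bigl(b+\tfrac12a\bigr),\qquad\omega(a,b)=1.$$
Now consider the lines of $a$, $2a+b$, $a+2b$, $b$, in this order. We have $x_\infty(\mathbb Qa)=a$, $x_0(\mathbb Q(2a+b))=a+\frac12b$, $x_\infty(\mathbb Q(a+2b))=\frac12a+b$, $x_0(\mathbb Qb)=b$ up to sign, and
$$|\omega(a+\tfrac12b,a)|=\tfrac12,\qquad|\omega(a+\tfrac12b,\tfrac12a+b)|=\tfrac34,\qquad|\omega(b,\tfrac12a+b)|=\tfrac12.$$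
By Lemma 3 the stalled column and $e_2$ are linked by frames of complexity $2,3,2$, through the cusps of $(8,4\tau+2+5t)^T$ and $(4,2\tau+1+4t)^T$.

In this example one tilt that keeps the complexity produced unbalanced lines. In general several are needed, and the work lies in showing that the tilting cannot go on forever without success.

**Lemma 9.** Let $c(V)=C$, and let $l,l'$ be low lines of $V$ with $|\omega(x_0(l),x_\infty(l'))|=1$. Then $Kl\equiv Kl'$.

*Proof.* Let $S$ be the set of primes dividing $C$.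

**Step 1: the tilting process.** We keep tilting and correct the two vectors so that they stay usable. Put $V^0=V$, $v_0=x_0(l)$, $u_0=x_\infty(l')$. We construct triples $(V^i,v_i,u_i)$ with

1. $c(V^i)=C$, $v_i$ is primitive in $\Lambda^0_{V^i}$, $u_i$ is primitive in $\Lambda^\infty_{V^i}$, and $\omega_{V^i}(v_i,u_i)=\pm1$;
2. $N(Kv_i)<C$, $N(Ku_i)<C$, $Kv_i\equiv Kv_0$, $Ku_i\equiv Ku_0$.

They hold for $i=0$. Given stage $i$, let $V^{i+1}=\mathbb Qv_i+\mathbb Qtu_i$. By Lemma 3, $c(V^{i+1})=C$, and in $V^{i+1}$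
$$\Lambda^0=\mathbb Ztu_i+\mathbb Z(v_i+\theta tu_i),\qquad\Lambda^\infty=\mathbb Zv_i+\mathbb Z(tu_i+\theta'v_i),\qquad C\theta,C\theta'\in\mathbb Z. \tag{12}$$
Here $v_i$ is primitive in $\Lambda^\infty$; it lies in $\Lambda^0$ iff $\theta\in\mathbb Z$, and then it is primitive there. So $\mathbb Qv_i$ is unbalanced in $V^{i+1}$ iff $\theta\notin\mathbb Z$. Likewise $tu_i$ is primitive in $\Lambda^0$, and $\mathbb Qtu_i$ is unbalanced iff $\theta'\notin\mathbb Z$. There are four cases.

- (a) $\theta,\theta'\notin\mathbb Z$: by Lemma 8 in $V^{i+1}$, $Kv_i\equiv Ku_i$. By property 2, $Kl\equiv Kl'$; stop.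
- (b) $\theta,\theta'\in\mathbb Z$: put $v_{i+1}=v_i$, $u_{i+1}=tu_i$.
- (c) $\theta\notin\mathbb Z$, $\theta'\in\mathbb Z$: put $u_{i+1}=tu_i$, $v_{i+1}=v_i+\eta tu_i$ with $\eta\in\theta+\mathbb Z$.
- (d) $\theta\in\mathbb Z$, $\theta'\notin\mathbb Z$: put $v_{i+1}=v_i$, $u_{i+1}=tu_i+\eta v_i$ with $\eta\in\theta'+\mathbb Z$.

In (c) and (d) choose $\eta$ so that $|\eta|_p\ge1$ for all $p\in S$, where $|\cdot|_p$ is the $p$-adic absolute value. For primes $p$ in the denominator of $\theta$ (resp. $\theta'$) this is automatic. For the other $p\in S$ the integer shift has to avoid one residue class modulo $p$, so the Chinese remainder theorem gives a suitable shift. As $\eta\notin\mathbb Z$ and $C\eta\in\mathbb Z$, some $p\in S$ has $|\eta|_p\ge p$, so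
$$\prod_{p\in S}|\eta|_p\ge2. \tag{13}$$

**Step 2: the properties persist.** In all cases $\omega_{V^{i+1}}(v_{i+1},u_{i+1})=\omega_{V^{i+1}}(v_i,tu_i)=\pm1$. In (b), $\Lambda^0=\Lambda^\infty=\mathbb Zv_i+\mathbb Ztu_i$ and the cusps do not change, so everything is clear.

In (c), $\Lambda^\infty=\mathbb Zv_i+\mathbb Ztu_i$, so $u_{i+1}=tu_i$ is primitive in $\Lambda^\infty$. The vector $v_{i+1}=(v_i+\theta tu_i)+(\eta-\theta)tu_i$ is primitive in $\Lambda^0$ and, as $\eta\notin\mathbb Z$, not in $\Lambda^\infty$. So $\mathbb Qv_{i+1}$ is unbalanced in $V^{i+1}$, hence low by (9). Since $\mathbb Qv_i$ is unbalanced too, $Kv_{i+1}\equiv Kv_i$ by Lemma 8. And $Ku_{i+1}=Ku_i$.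

In (d), $\Lambda^0=\mathbb Zv_i+\mathbb Ztu_i$, so $v_{i+1}=v_i$ is primitive in $\Lambda^0$. The vector $u_{i+1}$ is primitive in $\Lambda^\infty$ and not in $\Lambda^0$, so $\mathbb Qu_{i+1}$ is unbalanced, hence low. Since $\mathbb Qtu_i$ is unbalanced too, $Ku_{i+1}\equiv Ku_i$. And $Kv_{i+1}=Kv_i$.

The process can stop only in case (a), and then the lemma holds. So suppose from now on that it never stops; we derive a contradiction.

**Step 3: (c) and (d) cannot both occur infinitely often.** We show that alternation makes $p$-adic norms grow, while $C$ bounds the denominators. Fix $p\in S$. Write vectors of $R_{\mathbb Q}^2$ in the $R_{\mathbb Q}$-basis $v_0,u_0$. For $z=\sum_nz_nt^n\ne0$ with $z_n\in\mathbb Qv_0+\mathbb Qu_0$ let $\|z_n\|$ be the larger of the $p$-adic absolute values of the two coordinates of $z_n$, let $\|z\|=\max_n\|z_n\|$, and let $D(z)$ be the largest $n$ with $\|z_n\|=\|z\|$. Put $\sigma(z)=(\|z\|,D(z))$, ordered lexicographically.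

If $\sigma(y)>\sigma(z)$, then $\sigma(y+z)=\sigma(y)$. To see this put $n_0=D(y)$. Either $\|z\|<\|y\|$, or $\|z\|=\|y\|$ and $D(z)<n_0$. In both cases $\|z_{n_0}\|<\|y\|=\|y_{n_0}\|$, so $\|(y+z)_{n_0}\|=\|y\|$. For $n>n_0$ both $\|y_n\|$ and $\|z_n\|$ are $<\|y\|$, and for all $n$ they are $\le\|y\|$. In particular, if $D(y)\ne D(z)$, then $\sigma(y)\ne\sigma(z)$ and $\sigma(y+z)=\max(\sigma(y),\sigma(z))$. Clearly $\|tz\|=\|z\|$ and $D(tz)=D(z)+1$, and multiplication by $\eta\in\mathbb Q^*$ multiplies $\|\cdot\|$ by $|\eta|_p$ and preserves $D$.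

*Claim:* $D(v_i)\le D(u_i)$ for all $i$. For $i=0$ both are $0$, and (b) preserves the inequality. In (c), $D(\eta tu_i)=D(u_i)+1>D(v_i)$, so
$$\|v_{i+1}\|=\max(\|v_i\|,|\eta|_p\|u_i\|)\quad\text{and}\quad D(v_{i+1})\le D(u_i)+1=D(u_{i+1}).$$
In (d), $D(tu_i)=D(u_i)+1>D(v_i)=D(\eta v_i)$, so
$$\|u_{i+1}\|=\max(\|u_i\|,|\eta|_p\|v_i\|)\quad\text{and}\quad D(u_{i+1})\ge D(v_i)=D(v_{i+1}).$$

So $\|v_i\|$ and $\|u_i\|$ are nondecreasing in $i$, starting from $1$. Let $i_1<i_2<\dots<i_r$ be steps alternately of types (c) and (d), with parameters $\eta_1,\dots,\eta_r$. By induction, the vector changed at step $i_r$ has norm $\ge\prod_{j\le r}|\eta_j|_p$ afterwards: its new norm is at least $|\eta_r|_p$ times the norm of the other vector, which is the one changed at step $i_{r-1}$ and has not become smaller. Multiplying over $p\in S$ and using (13), the product over $p\in S$ of the norms of this vector is $\ge2^r$.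

On the other hand $Cv_i,Cu_i\in M_{V^i}\subset L$ by Lemma 2(ii). By Cramer's rule the coordinates of $v_i$ in the basis $v_0,u_0$ are $\pm t^{-k}\det(v_i,u_0)$ and $\pm t^{-k}\det(v_0,v_i)$ with $k=k(V)$; they lie in $C^{-2}R$, and similarly for $u_i$. Hence all norms are $\le|C|_p^{-2}$, and the product over $p\in S$ is at most $C^2$. So $2^r\le C^2$, which bounds $r$.

Hence, from some index $i_0$ on, only (b),(c) occur, or only (b),(d) occur.

**Step 4: only (b),(c) is impossible.** We show that a balanced low line cannot survive infinitely many tilts. Put $u=u_{i_0}$. Then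
$$u_{i_0+n}=t^nu,\qquad v_{i_0+n}=v_{i_0}+\sum_{j<n}\eta_jt^{j+1}u,\qquad\eta_j\in\mathbb Q,$$
with $\eta_j=0$ for steps of type (b). Let $n\ge1$ and $i=i_0+n$. Then $u_i=tu_{i-1}$ is primitive in $\Lambda^0_{V^i}$ and, as the parameter $\theta'$ of $V^i$ is integral, also in $\Lambda^\infty_{V^i}$. So $\mathbb Qu_i$ is balanced in $V^i$, and it is low by property 2. For $n=1$, (10) and (5) give $tu=\pm s_1/e$ with $s_1\in L$ primitive and $e\ge2$. So $u=s/e$ with $s=\pm\tau s_1\in L$ primitive; $s$ and $e$ do not depend on $n$.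

Since $u_i\in\Lambda^\infty_{V^i}$ and $V^i=\mathbb Qv_i+\mathbb Qu_i$, there is $y\in L$ with $y=t^nu+\tau(\alpha v_i+\beta t^nu)$, $\alpha,\beta\in\mathbb Q[\tau]$. Then
$$z:=\tau^ny=(1+\tau\beta')u+\tau^{n+1}\alpha v_{i_0}\in L,\qquad\beta'\in\mathbb Q[\tau], \tag{14}$$
because $\tau^{n+1}t^{j+1}\in\tau\mathbb Z[\tau]$ for $j\le n-1$. Write $\det(u,v_{i_0})=\pm t^\kappa$; here $\kappa$ does not depend on $n$. The element $g:=\det(s,z)=\pm e\alpha t^{\kappa-n-1}\in I_s$ has all its degrees $\le\kappa-n-1$.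

We now find another $x\in L$ with $\det(s,x)=g$ whose $u$-coordinate has only negative degrees. Let $g_1,\dots,g_r$ generate the ideal $I_s\cap\mathbb Z[\tau]$ of the Noetherian ring $\mathbb Z[\tau]$, and choose $x_j\in L$ with $\det(s,x_j)=g_j$; these do not depend on $n$. With $m=n+1-\kappa$ we have $t^mg\in I_s\cap\mathbb Z[\tau]$, so $t^mg=\sum h_jg_j$ with $h_j\in\mathbb Z[\tau]$. Put $x=\tau^m\sum h_jx_j\in L$. Then $\det(s,x)=g$. The $u$-coordinates of the fixed vectors $x_j$ in the $R_{\mathbb Q}$-basis $u,v_{i_0}$ have bounded degrees, so for $n$ large the $u$-coordinate $x'$ of $x$ has only negative degrees.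

Now $\det(s,z-x)=0$, so $z-x\in L\cap Ks=Rs$, say $z-x=\rho s=\rho eu$ with $\rho\in R$. Comparing $u$-coordinates, $1+\tau\beta'-x'=e\rho$. The constant coefficient gives $1\in e\mathbb Z$, a contradiction to $e\ge2$.

**Step 5: only (b),(d) is impossible.** This is the mirror image, with the roles of $t$ and $\tau$ exchanged. Put $v=v_{i_0}$. Then
$$v_{i_0+n}=v,\qquad u_{i_0+n}=t^nu_{i_0}+\sum_{j<n}\eta_jt^{n-1-j}v.$$
For $n\ge1$, $v$ is primitive in $\Lambda^\infty_{V^{i_0+n}}$ and, as the parameter $\theta$ is integral, in $\Lambda^0_{V^{i_0+n}}$. So $\mathbb Qv$ is balanced there, and low. Hence $v=s/e$ with $s\in L$ primitive and $e\ge2$, independent of $n$. As $v\in\Lambda^0_{V^{i_0+n}}$, there is $y\in L$ with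
$$y=v+t(\alpha u_{i_0+n}+\beta v)=(1+t\beta')v+t^{n+1}\alpha u_{i_0},\qquad\alpha,\beta,\beta'\in\mathbb Q[t],$$
because $t\cdot t^{n-1-j}\in t\mathbb Z[t]$ for $j\le n-1$. With $\det(v,u_{i_0})=\pm t^\kappa$, $g:=\det(s,y)=\pm e\alpha t^{n+1+\kappa}\in I_s$.

Let $g_1,\dots,g_r$ generate the ideal $I_s\cap\mathbb Z[t]$ of $\mathbb Z[t]$, and choose $x_j\in L$ with $\det(s,x_j)=g_j$. With $m=n+1+\kappa$, $t^{-m}g\in I_s\cap\mathbb Z[t]$, so $t^{-m}g=\sum h_jg_j$ with $h_j\in\mathbb Z[t]$. Put $x=t^m\sum h_jx_j\in L$. Then $\det(s,x)=g$, and for $n$ large the $v$-coordinate $x'$ of $x$ in the basis $v,u_{i_0}$ has only positive degrees. Again $y-x=\rho s=\rho ev$ with $\rho\in R$, so $1+t\beta'-x'=e\rho$ and $1\in e\mathbb Z$, a contradiction.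

So the process stops, and it stops in case (a). $\square$

**Lemma 10.** If $c(V)=C$, all low cusps of $P(V)$ are $\equiv$-equivalent.

*Proof.* **Case $\Lambda^0\ne\Lambda^\infty$.** We use an unbalanced line as a hub. Unbalanced lines exist, since $\Lambda^0$ is generated by the vectors $x_0(l)$ and $\Lambda^\infty$ by the vectors $x_\infty(l)$. They are low by (9) and equivalent by Lemma 8. Let $l$ be balanced and low, $v=x_0(l)=\pm x_\infty(l)$. Complete $v$ to a basis $v,u$ of $\Lambda^\infty$, so $\omega(v,u)=\pm1$. As $v\in\Lambda^0$ and $\Lambda^\infty\not\subset\Lambda^0$ (both have covolume one and they differ), $u\notin\Lambda^0$. So $\mathbb Qu$, with $x_\infty(\mathbb Qu)=\pm u$, is unbalanced, hence low. By Lemma 9 for $l$ and $\mathbb Qu$, $Kl\equiv Ku$.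

**Case $\Lambda^0=\Lambda^\infty=:\Lambda$.** We connect low lines by a path in the Farey graph that avoids $M$. All lines are balanced, and by Lemma 4 the low ones are those spanned by primitive $x\in\Lambda$ with $x\notin M$. If $M=\Lambda$ there are none, so let $M\ne\Lambda$. By Lemma 9 it suffices to join two primitive vectors outside $M$ on different lines by a chain of primitive vectors outside $M$ with consecutive $\omega=\pm1$ (signs of the vectors are irrelevant).

First ignore $M$. Let $f_1,f_2$ be a basis of $\Lambda$ with $f_1$ the starting vector, and let $x=af_1+bf_2$ be primitive with $b\ne0$. Choose $z\in\Lambda$ with $\omega(z,x)=1$. Adding a multiple of $x$ to $z$, we may assume that the $f_2$-coordinate $b'$ of $z$ satisfies $|b'|<|b|$. By induction on $|b|$ we reach a primitive vector with $f_2$-coordinate $0$, that is, $\pm f_1$. This is Euclid's algorithm.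

Two consecutive members of the chain are not both in $M$, since they form a basis of $\Lambda\ne M$. Let $z\in M$ be a member. It is interior, with neighbors $a,b\notin M$. After changing signs of $a,b$ we have $\omega(z,a)=\omega(z,b)=1$, so $b=a+nz$ with $n\in\mathbb Z$. Replace $z$ by the chain $a,\ a\pm z,\ a\pm2z,\dots,b$ (sign $=$ sign of $n$; if $n=0$, then $a=b$ and $z$ is simply dropped). Consecutive members have $\omega=\pm1$. Each of them forms a basis of $\Lambda$ with $z\in M$, hence is primitive and not in $M$. Doing this for all members in $M$ gives the required chain. $\square$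

## 8. From complexity $C$ to complexity $C-1$

**Lemma 11.** If $N(\xi),N(\xi')\le C-1$ and $\xi\equiv_C\xi'$, then $\xi\equiv_{C-1}\xi'$.

*Proof.* Take a chain $\xi=\xi_0,V_1,\xi_1,\dots,V_r,\xi_r=\xi'$ with $\xi_{j-1},\xi_j\in P(V_j)$ and $c(V_j)\le C$. Cutting at those $\xi_j$ with $N(\xi_j)<C$, we may assume $N(\xi_j)=C$ for $0<j<r$.

**Step 1: $r=1$.** The claim is the definition of $\equiv_{C-1}$ if $c(V_1)<C$, and it is Lemma 10 if $c(V_1)=C$.

**Step 2: $r>1$.** We bypass the cusps of norm $C$ by Lemma 5. Each $V_j$ contains a cusp of norm $C$, so $c(V_j)=C$ by Lemma 4. For a frame $U$ with $c(U)=C$ that has at least one low cusp, Lemma 10 says that its low cusps lie in one $\equiv$-class; call it $\mathrm{cl}(U)$. Multiplying $U$ by a power of $t$ changes neither $P(U)$ nor $c(U)$, hence not $\mathrm{cl}(U)$.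

The frame $V_1$ has the low cusp $\xi$. Suppose $V_j$ has a low cusp, $0<j<r$. Both $V_j$ and $V_{j+1}$ contain $\xi_j$ with $N(\xi_j)=C=c(V_j)=c(V_{j+1})$, and $C\ge2$. Lemma 5 gives frames $U_0=t^aV_j,U_1,\dots,U_q=t^{a'}V_{j+1}$ of complexity $C$, where consecutive ones are equal or share a cusp of norm $<C$, which is low in both. So by induction every $U_i$ has a low cusp and $\mathrm{cl}(U_i)=\mathrm{cl}(V_j)$. Thus $V_{j+1}$ has a low cusp and $\mathrm{cl}(V_{j+1})=\mathrm{cl}(V_j)$.

Hence $\mathrm{cl}(V_1)=\mathrm{cl}(V_r)$. As $\xi$ is low in $V_1$ and $\xi'$ is low in $V_r$, $\xi\equiv\xi'$. $\square$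

**Lemma 12.** Any two cusps are $\equiv_C$-equivalent for some $C$.

*Proof.* This puts the remark at the start of Section 2 into the present language. A cusp is $Ks$ with $s$ unimodular over $R_{\mathbb Q}$, so $s=g_1\cdots g_re_1$ with each $g_i$ of the form $E_{12}(qt^{-n})$ or $E_{21}(qt^n)$. Such a $g_i$ maps the frame $W_n\ni e_1$ to itself. So the cusps of $g_1\cdots g_{i-1}e_1$ and $g_1\cdots g_ie_1$ both lie in $P(g_1\cdots g_{i-1}W_n)$. The plane $g_1\cdots g_{i-1}W_n$ is a frame, since $g_1\cdots g_{i-1}\in SL_2(R_{\mathbb Q})$. Hence every cusp is linked to $Ke_1$ by finitely many frames, each of finite complexity by Lemma 2. Given two cusps, let $C$ be the largest complexity of the frames that link them to $Ke_1$. $\square$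

## 9. Complexity one, and the proof of Theorem A

**Lemma 13.** Let $\xi=K\gamma e_1$ with $\gamma\in E_2(R)$, and let $\xi,\xi'\in P(V)$ with $c(V)=1$. Then $\xi'=K\gamma'e_1$ with $\gamma'\in E_2(R)$.

*Proof.* We write down $\gamma'$. Let $l\subset V$ be the line with $Kl=\xi$. By (5) the generator of $M\cap l$ is primitive in $L$, so it is $\pm t^j\gamma e_1$ for some $j$. Multiplying $V$ by a power of $t$, we may assume that $s=\gamma e_1$ lies in $V$ and generates $M\cap l$. Complete $s$ to a $\mathbb Z$-basis $s,w$ of $M$. By Lemma 2(iii) it is an $R$-basis of $L$, so $\det(s,w)\in R^*$. After a sign change of $w$, $\det(s,w)=t^k$. Since $\det(e_1,\gamma^{-1}w)=t^k$, we have $\gamma^{-1}w=re_1+t^ke_2$ with $r\in R$. Now $\xi'=K(as+bw)$ with coprime $a,b\in\mathbb Z$, and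
$$\gamma^{-1}(as+bw)=(a+br,\,bt^k)^T=E_{12}(rt^{-k})(a,bt^k)^T.$$
Write $(a,b)^T=\delta e_1$ with $\delta\in SL_2(\mathbb Z)=E_2(\mathbb Z)$, and let $d=\mathrm{diag}(1,t^k)$. Then $(a,bt^k)^T=d\delta d^{-1}e_1$, and $d\delta d^{-1}\in E_2(R)$ by (2). So $\gamma'=\gamma E_{12}(rt^{-k})d\delta d^{-1}$ works. $\square$

*Proof of Theorem A.* Let $x\in L$ be unimodular over $R$. Then $x$ is primitive and $N(Kx)=1=N(Ke_1)$. By Lemma 12, $Kx\equiv_CKe_1$ for some $C$. Applying Lemma 11 for $C,C-1,\dots,2$, we get $Kx\equiv_1Ke_1$. So $Kx$ and $Ke_1$ are joined by a chain of frames of complexity $1$. Starting from $Ke_1$ (with $\gamma$ the identity) and applying Lemma 13 along the chain, $Kx=K\gamma e_1$ with $\gamma\in E_2(R)$. Both $x$ and $\gamma e_1$ are primitive, so $x=\epsilon\gamma e_1$ with $\epsilon\in R^*$. Hence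
$$x=\gamma\,\mathrm{diag}(\epsilon,\epsilon^{-1})e_1\in E_2(R)e_1$$
by Lemma 1(i). By Lemma 1(ii), $SL_2(R)=E_2(R)$, and by Lemma 1(iii) this group is generated by $E_{12}(1),E_{21}(1),E_{12}(t),E_{12}(t^{-1})$. $\blacksquare$

## 10. Subrings of $\mathbb Q$ as coefficients: the proof of Theorem B

In this section $A$ denotes a subring of $\mathbb Q$ (no longer $L\cap V[t]$), and $R_A=A[t,t^{-1}]$. If $a/n\in A$ in lowest terms, then $1/n\in A$, because $ua+vn=1$ with integers $u,v$ gives $1/n=u(a/n)+v$. Theorem A settles $A=\mathbb Z$; the idea now is to strip off, one at a time, the primes that are invertible in $A$.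

**Step 1: from unimodular columns over $R_A$ to primitive columns over $R$.** Let $x\in R_A^2$ be unimodular. Choose an integer $n\in A^*$ with $nx\in L$, and write $nx=gs$ with $g\in R$ the gcd of the coordinates and $s\in L$ primitive. As $g$ divides elements generating the unit ideal of $R_A$, $g\in R_A^*$. Thus $x=\epsilon s$ with $\epsilon\in R_A^*$. Also $I_sR_A=R_A$, so, clearing denominators, $I_s$ contains an integer $n'\ge1$ invertible in $A$. Since $n'$ kills $R/I_s$, all primes dividing $|R/I_s|$ divide $n'$ and are invertible in $A$.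

**Step 2: induction on $|R/I_s|$.** Let $GE_2(R_A)$ be the group generated by $E_2(R_A)$ and the invertible diagonal matrices over $R_A$. We show that every primitive $s\in L$ for which all primes dividing $|R/I_s|$ are invertible in $A$ lies in $GE_2(R_A)e_1$.

If $|R/I_s|=1$, then $s$ is unimodular over $R$ and $s\in E_2(R)e_1$, as shown in the proof of Theorem A. Otherwise let $p$ be a prime dividing $|R/I_s|$. As $s\not\equiv0$ modulo $p$ and $\mathbb F_p[t,t^{-1}]$ is Euclidean, elementary operations over $\mathbb F_p[t,t^{-1}]$, lifted to $R$, give $\varepsilon\in E_2(R)$ with $\varepsilon s=(d,pb)^T$ and $p\nmid d$. Put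
$$s'=\mathrm{diag}(1,p^{-1})\,\varepsilon s=(d,b)^T\in L.$$
It is primitive, since $\gcd(d,b)$ divides $\gcd(d,pb)=1$, and $I_s=(d,pb)\subset(d,b)=I_{s'}$.

*This inclusion is strict.* Suppose $I_s=I_{s'}$. Since $p$ divides $|R/I_s|$, the finite ring $R/I_s$ has a maximal ideal of residue characteristic $p$, so there is a maximal ideal $\mathfrak m\supset I_s$ of $R$ with $p\in\mathfrak m$. From $b\in(d,pb)$ we get $(1-pc)b\in dR$ for some $c\in R$. As $1-pc$ is a unit in $R_{\mathfrak m}$, $b\in dR_{\mathfrak m}$ and $(I_s)_{\mathfrak m}=dR_{\mathfrak m}$. So $R_{\mathfrak m}/dR_{\mathfrak m}=(R/I_s)_{\mathfrak m}$ is a finite local ring whose maximal ideal contains $p$. Hence $p$ is nilpotent in it, and $d$ divides some power $p^j$ in $R_{\mathfrak m}$. The element $p$ is prime in $R$, hence also in $R_{\mathfrak m}$ (recall $p\in\mathfrak m$). Cancelling factors $p$ in an equation $p^j=dc'$, we see that $d$ is a unit of $R_{\mathfrak m}$ times a power of $p$. If $p$ divided $d$ in $R_{\mathfrak m}$,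 then $qd\in pR$ for some $q\in R\setminus\mathfrak m$; as $p\in\mathfrak m$ does not divide $q$, $p$ would divide $d$ in $R$, which is false. So $d$ is a unit of $R_{\mathfrak m}$. But $d\in I_s\subset\mathfrak m$, a contradiction.

So $|R/I_{s'}|$ is a proper divisor of $|R/I_s|$, and all its prime divisors are invertible in $A$. By induction $s'\in GE_2(R_A)e_1$, and $s=\varepsilon^{-1}\mathrm{diag}(1,p)s'\in GE_2(R_A)e_1$, because $p\in A^*$.

**Step 3: $SL_2(R_A)=E_2(R_A)$.** We remove the diagonal matrices. They normalize $E_2(R_A)$, so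
$$GE_2(R_A)e_1=\bigcup_{\delta\in R_A^*}E_2(R_A)\,\delta e_1=E_2(R_A)e_1,$$
using $\delta e_1=\mathrm{diag}(\delta,\delta^{-1})e_1$ and Lemma 1(i). In the same way, if $s=\gamma e_1$ with $\gamma\in E_2(R_A)$, then $x=\epsilon s=\gamma\,\mathrm{diag}(\epsilon,\epsilon^{-1})e_1\in E_2(R_A)e_1$. By Lemma 1(ii), $SL_2(R_A)=E_2(R_A)$.

**Step 4: finite generation when only finitely many primes are invertible.** Then $A=\mathbb Z[1/(p_1\cdots p_r)]$, where $p_1,\dots,p_r$ are the primes invertible in $A$. Consider the finitely many matrices $E_{12}(q),E_{21}(q)$ with $q=t^b\prod p_i^{a_i}$, $a_i,b\in\{-1,0,1\}$. By (1) the group they generate contains $\mathrm{diag}(t,t^{-1})$ and all $\mathrm{diag}(p_i,p_i^{-1})$. Conjugation by these and their inverses multiplies $q$ by arbitrary squares of monomials in $t,p_1,\dots,p_r$. So the group contains $E_{12}(q)$ and $E_{21}(q)$ for all monomials $q=t^b\prod p_i^{a_i}$ with $a_i,b\in\mathbb Z$. These monomials span $R_A$ additively, so the group is $E_2(R_A)=SL_2(R_A)$.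

**Step 5: infinitely many invertible primes.** Any finite subset of $SL_2(R_A)$ lies in $SL_2(\mathbb Z[1/m][t,t^{-1}])$ for some integer $m\ge1$ with $m^{-1}\in A$; take a common denominator. This subgroup is proper: it does not contain $E_{12}(1/p)$ for a prime $p\nmid m$ that is invertible in $A$, and such a $p$ exists. So $SL_2(R_A)$ is not finitely generated. $\blacksquare$
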